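# A weakly closed integral domain of operators without a separating vector

## Integral domains and separating vectors on small cases

Throughout, $H$ is a separable complex Hilbert space and $B(H)$ is the algebra of bounded linear operators on $H$. The *weak operator topology* (WOT) on $B(H)$ is the coarsest topology making all functionals $T\mapsto\langle Tx,y\rangle$ continuous, and "weakly closed" means WOT-closed. Two elementary facts will be used.

First, the commutant of any set of operators is WOT-closed: for fixed $S$, the expression $\langle (TS-ST)x,y\rangle=\langle T(Sx),y\rangle-\langle Tx,S^*y\rangle$ is a WOT-continuous function of $T$. So an operator in the WOT-closure of $\mathcal A$ commutes with everything that commutes with $\mathcal A$. Second, on a finite-dimensional space the WOT is the norm topology, and every linear subspace of a finite-dimensional space is closed.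

**Definition.** Let $\mathcal A\subseteq B(H)$ be an algebra. A vector $x\in H$ is *separating* for $\mathcal A$ if $A\mapsto Ax$ is injective on $\mathcal A$, that is, if $A\in\mathcal A$ and $Ax=0$ imply $A=0$. The algebra $\mathcal A$ is an *integral domain* if $A_1A_2=0$ with $A_1,A_2\in\mathcal A$ implies $A_1=0$ or $A_2=0$. Commutativity is not assumed.

The problem, taken from "Separating Vectors For Operators" (http://ams.org/journals/proc/2007-135-03/S0002-9939-06-08486-3/S0002-9939-06-08486-3.pdf), is this: if a weakly closed subalgebra of $B(H)$ is an integral domain, does it have a separating vector?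

The natural first guess is yes. The standard algebra without a separating vector is $M_2(\mathbb C)$ acting on $\mathbb C^2$, where every vector is killed by some nonzero matrix, and $M_2(\mathbb C)$ is full of zero divisors. Let us test the guess on three families.

**Proposition 1.** If $\mathcal A$ is a finite-dimensional integral domain (for example, if $\dim H<\infty$), it has a separating vector.

*Proof.* If $\mathcal A=\{0\}$, every vector is separating. Otherwise take $0\neq a\in\mathcal A$. The linear map $c\mapsto ac$ on $\mathcal A$ is injective because $\mathcal A$ is a domain, hence bijective because $\dim\mathcal A<\infty$. So $ae=a$ for some $e\in\mathcal A$, and $e\ne0$. For every $c\in\mathcal A$ we have $a(ec-c)=0$, so $ec=c$. Now let $b\in\mathcal A$. The map $c\mapsto bc$ on the nonzero finite-dimensional complex space $\mathcal A$ has an eigenvector: $bc=\lambda c$ with $c\neq0$. Then $(b-\lambda e)c=bc-\lambda c=0$, so $b=\lambda e$. Thus $\mathcal A=\mathbb Ce$, and any $x$ with $ex\neq0$ is separating. $\square$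

*Analytic multipliers.* Let $H^2$ be the Hilbert space of power series $g(z)=\sum c_kz^k$ with $\sum|c_k|^2<\infty$, regarded as functions on the unit disc, and let $\mathcal A=\{M_f:f\in H^\infty\}$, where $M_fg=fg$ and $H^\infty$ is the algebra of bounded analytic functions on the disc. If $fg=0$ for analytic $f,g$ on the disc, then $f=0$ or $g=0$. So $\mathcal A$ is a domain and every nonzero $g\in H^2$ is separating. The algebra is WOT-closed. Indeed, if $T$ lies in its WOT-closure, then $T$ commutes with $M_z$. Put $f=T1$. Then $Tp=pf$ for polynomials $p$, and since polynomials are dense and point evaluations are continuous, $Tg=fg$ for all $g\in H^2$. If $k_\lambda$ is the vector with $g(\lambda)=\langle g,k_\lambda\rangle$, then $\langle g,T^*k_\lambda\rangle=f(\lambda)g(\lambda)$, so $T^*k_\lambda=\overline{f(\lambda)}k_\lambda$ and $|f(\lambda)|\le\|T\|$. Hence $f\in H^\infty$ and $T=M_f$.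

*A noncommutative example.* We first need the algebra that will carry the whole talk. Let $R=\mathbb C\langle\langle t_1,t_2,\dots\rangle\rangle$ be the algebra of all formal series $f=\sum_wa_w(f)\,w$, where $w$ runs over the words in noncommuting letters $t_1,t_2,\dots$ and the coefficients are arbitrary. The product is $a_w(fg)=\sum_{w=uv}a_u(f)a_v(g)$, which makes sense because a word has finitely many factorizations. We write $|w|$ for the length of $w$ and $\emptyset$ for the empty word.

**Lemma 2.** $R$ is an integral domain.

*Proof.* Let $f,g\neq0$, and let $u,v$ be words of minimal length with $a_u(f)\neq0$ and $a_v(g)\ne0$. Suppose $uv=u'v'$ with $a_{u'}(f)a_{v'}(g)\neq0$. By minimality $|u'|\ge|u|$ and $|v'|\ge|v|$, while the total lengths agree, so $|u'|=|u|$. Two factorizations of the same word with left factors of equal length coincide, so $u'=u$ and $v'=v$. Therefore $a_{uv}(fg)=a_u(f)a_v(g)\neq0$. $\square$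

Now let $\ell^2$ have the orthonormal basis $(e_w)$ indexed by the words in $t_1,t_2$. Put $L_ie_w=e_{t_iw}$ for $i=1,2$, and let $\mathcal L$ be the WOT-closed algebra generated by $I,L_1,L_2$. The isometries $R_v:e_w\mapsto e_{wv}$ commute with $L_1,L_2$, hence with $\mathcal L$. So for $A\in\mathcal L$ with $Ae_\emptyset=\sum_ua_ue_u$ we get $Ae_v=R_vAe_\emptyset=\sum_ua_ue_{uv}$. In particular $Ae_\emptyset=0$ forces $A=0$, so $e_\emptyset$ is separating. If $Be_\emptyset=\sum_vb_ve_v$, the coefficient of $e_w$ in $ABe_\emptyset$ is $\sum_{w=uv}a_ub_v$. So $A\mapsto\sum a_uu$ is an injective homomorphism into $R$, and $\mathcal L$ is a domain by Lemma 2.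

Each of these tests agrees with the guess.

## Generic vectors in a commutative algebra

A sensible person now tries to prove the guess by genericity. If the action can be seen through finite-dimensional quotients, choose $x$ in general position in each of them and hope that $Ax=0$ forces $A=0$. For commutative algebras this works, with less than the domain property.

**Theorem 3.** Let $\mathcal A\subseteq B(H)$ be a commutative algebra (no closedness assumed) with no nonzero element of square zero. Suppose there are countably many closed $\mathcal A$-invariant subspaces $N_n$ of finite codimension with $\bigcap_nN_n=\{0\}$. Then the set of separating vectors of $\mathcal A$ contains a dense $G_\delta$.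

For the multipliers above one can take $N_n=z^nH^2$. The theorem applies to every commutative integral domain that has such subspaces, since in a domain $A^2=0$ forces $A=0$.

**Step 1. Generic vectors in one quotient.** The purpose is to define "general position" in $M_n=H/N_n$. Let $Q_n:H\to M_n$ be the quotient map. Since $N_n$ is invariant, each $A\in\mathcal A$ induces an operator $A_n$ on $M_n$ with $A_nQ_n=Q_nA$. Let $E_n=\{A_n:A\in\mathcal A\}\subseteq\operatorname{End}(M_n)$, a finite-dimensional commutative algebra. For $y\in M_n$ let
$$\mathrm{ev}_y:E_n\to M_n,\qquad \mathrm{ev}_y(e)=ey .$$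
Let $\rho$ be the largest rank of $\mathrm{ev}_y$ over all $y\in M_n$, and let $U_n$ be the set of $y$ where the rank is $\rho$. If $\rho=0$, then $U_n=M_n$. Otherwise, in fixed bases the matrix of $\mathrm{ev}_y$ has entries linear in $y$, and $U_n$ is the set where some $\rho\times\rho$ minor is nonzero. At least one of these minors is not the zero polynomial. A nonzero polynomial cannot vanish on a nonempty open set, so $U_n$ is open and dense in $M_n$.

**Step 2. An element killing a generic vector has square zero.** We claim: if $y\in U_n$, $e\in E_n$ and $ey=0$, then $e^2=0$. The purpose of the argument is to deform $e$ along with $y$.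

Let $z\in M_n$ be arbitrary and put $y_\tau=y+\tau z$ for small real $\tau$. Since $U_n$ is open, $\operatorname{rank}\mathrm{ev}_{y_\tau}=\rho$ for small $\tau$, so $K_\tau=\ker\mathrm{ev}_{y_\tau}$ has constant dimension. Let $K$ be a limit point of $K_\tau$ as $\tau\to0$ in the compact Grassmannian. Every $e'\in K$ is a limit of elements $e_{\tau_j}\in K_{\tau_j}$ with $\tau_j\to0$, so $e'y=\lim e_{\tau_j}y_{\tau_j}=0$. Thus $K\subseteq K_0$, and $K=K_0$ by dimension. By compactness $K_\tau\to K_0$, so for an inner product on $E_n$ the orthogonal projections onto $K_\tau$ converge to the projection onto $K_0$. Let $e_\tau$ be the projection of $e$ to $K_\tau$. Then $e_\tau\to e$ and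
$$0=e_\tau y_\tau=e_\tau y+\tau e_\tau z .$$
Multiply on the left by $e$. By commutativity
$$e\,e_\tau y=e_\tau\,e y=0, \tag{1}$$
so $\tau\,e\,e_\tau z=0$, and $e\,e_\tau z=0$ for small $\tau\ne0$. Letting $\tau\to0$ gives $e^2z=0$. As $z$ was arbitrary, $e^2=0$.

**Step 3. All quotients at once.** The purpose is to find vectors generic for every $n$. The map $Q_n$ is a continuous open surjection, so $Q_n^{-1}(U_n)$ is open and dense in $H$. By Baire's theorem $U=\bigcap_nQ_n^{-1}(U_n)$ is a dense $G_\delta$. Let $x\in U$, $A\in\mathcal A$, $Ax=0$. Then $A_nQ_nx=Q_nAx=0$, so $A_n^2=0$ by Step 2. This says $A^2H\subseteq N_n$ for every $n$, so $A^2=0$, hence $A=0$ by hypothesis. Every $x\in U$ is separating. $\square$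

Without commutativity the argument stops exactly at (1): from $ey=0$ nothing follows about $e\,e_\tau y$. And Step 2 is then false. For $E=M_2(\mathbb C)$ on $\mathbb C^2$, every $y\neq0$ is generic (the rank of $\mathrm{ev}_y$ is $2$), yet the orthogonal projection $e$ onto $y^\perp$ kills $y$ and $e^2=e\ne0$. One cannot repair this by applying the domain hypothesis to the $E_n$, because quotients of a domain need not be domains: in the multiplier example $E_n\cong\mathbb C[z]/(z^n)$. This suggests looking for a counterexample that is a domain globally, is assembled from finite-dimensional blocks, and in which every block is far from commutative.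

## The counterexample, and a first assembly of blocks that fails

**Theorem 4.** There are a separable Hilbert space $H$ and a WOT-closed algebra $\mathcal A\subseteq B(H)$ with $I\in\mathcal A$ such that

1. $\mathcal A$ is an integral domain;
2. for every $r\ge1$ and all $x^{(1)},\dots,x^{(r)}\in H$ there is $0\neq A\in\mathcal A$ with $Ax^{(1)}=\dots=Ax^{(r)}=0$.

Moreover $H=\bigoplus_nH_n$ with all $H_n$ finite dimensional and reducing for $\mathcal A$.

The case $r=1$ says that $\mathcal A$ has no separating vector, so the answer to the question is no. The general case says that no finite inflation $\mathcal A^{(r)}=\{A\oplus\dots\oplus A\}$ has one. This is optimal: if $(e_i)$ is an orthonormal basis of $H$, then $(2^{-i}e_i)_i$ is separating for $\mathcal A^{(\infty)}$, since an operator killing all $e_i$ is zero. By Proposition 1, $\mathcal A$ and hence $H$ must be infinite dimensional. The subspaces $N_n=\bigoplus_{m\neq n}H_m$ are closed, invariant, of finite codimension, with intersection $\{0\}$; so by Theorem 3 the algebra is noncommutative. These notes do not settle the general commutative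 case beyond Theorem 3.

The domain property will come from Lemma 2. We look for homomorphisms $\pi_n:R\to B(H_n)$ with $\dim H_n<\infty$ and put
$$\mathcal A=\Big\{\pi(f)=\bigoplus_n\pi_n(f):\ f\in R,\ \sup_n\|\pi_n(f)\|<\infty\Big\}. \tag{2}$$
If every coefficient $a_w(f)$ can be read off from some block $\pi_n(f)$, then $\pi$ is injective and $\mathcal A$ is a domain.

Here is the simplest way to make coefficients readable. Choose a sequence $(w_n)$ containing all nonempty words. For $w_n=t_{i_d}\cdots t_{i_1}$ let $H_n$ have an orthonormal basis $e^n_0,\dots,e^n_d$, and let $\pi_n(t_j)$ send $e^n_{k-1}$ to $e^n_k$ if $i_k=j$, all other basis vectors to $0$. A word of length $d$ moves $e^n_0$ to $e^n_d$ if it is $w_n$, and to $0$ otherwise. So the $e^n_d$-coordinate of $\pi_n(f)e^n_0$ is $a_{w_n}(f)$, and its $e^n_0$-coordinate is $a_\emptyset(f)$. This gives a domain, but it also gives a separating vector: if $\pi(f)$ kills $x=\bigoplus_n2^{-n}e_0^n$, then all coefficients of $f$ vanish. A single vector in each block reads the coefficient.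

So each $e^n_k$ should be replaced by a space $V^n_k$ so large that the coefficient $a_{w_n}$ is readable from the operator $\pi_n(f)$ but not from its values on a few vectors. Between $V^n_{k-1}$ and $V^n_k$ we will allow, besides an operator $Z_k$ standing for the correct letter $t_{i_k}$, further operators $Y_{k,m}$ standing for extra letters. The extra letters serve to kill prescribed vectors: some combination $Z_k+\sum_mb_mY_{k,m}$ should vanish on them. But extra letters create extra words, and any product in which some $Y_{k,m}$ occurs must not disturb the reading of $a_{w_n}$. The next definition isolates this finite-dimensional requirement.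

## Chains of operator spaces with a multiplicative functional

Finite-dimensional spaces are Hilbert spaces from here on, $\|\cdot\|$ is the operator norm, and $\|F\|_2^2=\operatorname{tr}(FF^*)$.

**Definition.** Let $d,r\ge1$. A *$(d,r)$-system* with constant $C$ consists of nonzero finite-dimensional Hilbert spaces $V_0,\dots,V_d$, subspaces $L_k\subseteq\operatorname{Hom}(V_{k-1},V_k)$, linear functionals $\zeta_k:L_k\to\mathbb C$ $(1\le k\le d)$, and a linear functional $\Phi$ on $\operatorname{Hom}(V_0,V_d)$ such that

* (a) $\Phi(A_d\cdots A_1)=\zeta_d(A_d)\cdots\zeta_1(A_1)$ for all $A_k\in L_k$;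
* (b) for every $k$ and every subspace $X\subseteq V_{k-1}$ with $\dim X\le r$ there is $A\in L_k$ with $\zeta_k(A)=1$, $A|_X=0$ and $\|A\|\le C$.

In the use we have in mind, $\zeta_k(Z_k)=1$ and $\zeta_k(Y_{k,m})=0$. Then (a) says that $\Phi$ ignores every product containing a $Y$, and (b) says that $r$ vectors can be killed at each place of the chain.

*Example: $d=1$.* Take $V_0=V_1=\mathbb C^{r+1}$, $L_1=\operatorname{Hom}(V_0,V_1)$, $\zeta_1=\Phi=\operatorname{tr}$, $C=1$. Condition (a) is trivial. For (b), if $\dim X\le r$, let $A$ be the rank-one orthogonal projection onto a unit vector orthogonal to $X$; its trace and norm are $1$.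

*Why rank-one projections are no use for $d\ge2$.* In a $(d,r)$-system with $k<d$, every $A_k\in L_k$ with $\zeta_k(A_k)=1$ has rank greater than $r$. Otherwise (b), applied to $X=\operatorname{ran}A_k$, gives $A_{k+1}\in L_{k+1}$ with $\zeta_{k+1}(A_{k+1})=1$ and $A_{k+1}A_k=0$. Completing by $A_i\in L_i$ with $\zeta_i(A_i)=1$ at the other places, we get a product equal to $0$ on which $\Phi$ should equal $1$. In particular $L_1=\operatorname{Hom}(V_0,V_1)$ is impossible for $d\ge2$: then $\zeta_1$ would vanish on all rank-one operators, which span, so $\zeta_1=0$, contradicting (b). The two conditions pull against each other. Killing at place $k+1$ must not destroy what place $k$ transmits, so the operators at place $k$ must spread their output widely.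

*Example: $d=2$, $r=1$.* The way out is to amplify by a tensor factor. Let $V_0=V_1=V_2=\mathbb C^3\otimes\mathbb C^2$ and $L_2=\{A\otimes1_2:A\in M_3(\mathbb C)\}$, $\zeta_2(A\otimes1_2)=\operatorname{tr}A$, $\Phi=\operatorname{tr}$. For $T\in\operatorname{End}(\mathbb C^3\otimes\mathbb C^2)$ let $E(T)\in M_3(\mathbb C)$ be the partial trace, determined by $\operatorname{tr}((p\otimes1_2)T)=\operatorname{tr}(pE(T))$ for all $p\in M_3(\mathbb C)$. Let
$$L_1=\{T:\ E(T)\ \text{is a scalar multiple of}\ 1_3\},\qquad E(T)=\zeta_1(T)1_3 .$$
Then $\Phi((A\otimes1_2)T)=\operatorname{tr}(A\,E(T))=\zeta_1(T)\operatorname{tr}A$, which is (a). For (b) with $k=2$, a vector of $\mathbb C^3\otimes\mathbb C^2$ lies in $X'\otimes\mathbb C^2$ with $\dim X'\le2$, and we use $A\otimes1_2$ with $A$ the projection onto a unit vector of $\mathbb C^3$ orthogonal to $X'$. For (b) with $k=1$, write the vector to be killed as $x=\sum_{i=1}^3e_i\otimes x_i$ with $x_i\in\mathbb C^2$. Let $q_i$ be a rank-one projection on $\mathbb C^2$ with $q_ix_i=0$, let $e_{ii}$ be the diagonal matrix units, and put $T=\sum_ie_{ii}\otimes q_i$.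 Then $Tx=0$, $E(T)=\sum_i\operatorname{tr}(q_i)e_{ii}=1_3$ and $\|T\|=1$. So this is a $(2,1)$-system with $C=1$.

The general construction imitates this. Places $2,\dots,d$ come from a shorter system, amplified by $1_s$. Place $1$ is then the largest space for which (a) holds with $\Phi=\operatorname{tr}$. The point to be proved is that this space still contains operators killing any given $X$ of dimension $\le r$. Let $p$ run over the products of the amplified part and let $\varphi(p)$ be the value that must be transmitted. We need $T$ with $T|_X=0$ and $\operatorname{tr}((p\otimes1_s)T)=\varphi(p)$ for all $p$. If $\operatorname{ran}(p\otimes1_s)\subseteq X$, the left side is $0$, since $\operatorname{tr}((p\otimes1_s)T)=\operatorname{tr}(T(p\otimes1_s))$ and $T$ vanishes on $X$. So there would be an obstruction if some $p$ with $\varphi(p)\ne0$ had this property. But $p\otimes1_s$ has rank $s\operatorname{rank}p\ge s$ for $p\neq0$, and if $s>r$ its range does not fit into $X$. The proof makes this quantitative.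

**Lemma 5.** For all $d,r\ge1$ a $(d,r)$-system exists (with some finite constant).

*Proof.* We use induction on $d$, for all $r$ simultaneously. The case $d=1$ is the first example. Let $d\ge2$ and put $s=r+1$.

**Step 1. Amplify a shorter system.** The purpose is to fix places $2,\dots,d$. By induction there is a $(d-1,rs)$-system with some constant $C'$. We index it as spaces $V_1',\dots,V_d'$, subspaces $L'_k\subseteq\operatorname{Hom}(V'_{k-1},V'_k)$, functionals $\zeta_k'$ $(2\le k\le d)$ and $\Phi'$ on $\operatorname{Hom}(V_1',V_d')$. Define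
$$V_k=V_k'\otimes\mathbb C^s\ (1\le k\le d),\quad V_0=V_d,\quad L_k=\{A\otimes1_s:A\in L_k'\},\quad \zeta_k(A\otimes1_s)=\zeta_k'(A)\ (2\le k\le d).$$
Here $\zeta_k$ is well defined since $A\mapsto A\otimes1_s$ is injective.

**Step 2. Condition (b) for $k\ge2$.** This is where the parameter $rs$ is needed. Let $X\subseteq V'_{k-1}\otimes\mathbb C^s$ with $\dim X\le r$. Fix a basis $f_1,\dots,f_s$ of $\mathbb C^s$ and write each vector of a basis of $X$ as $\sum_iv_i\otimes f_i$. Let $X'$ be the span of all the components $v_i$ that occur. Then $X\subseteq X'\otimes\mathbb C^s$ and $\dim X'\le rs$. So there is $A\in L'_k$ with $\zeta_k'(A)=1$, $A|_{X'}=0$, $\|A\|\le C'$. The operator $A\otimes1_s\in L_k$ vanishes on $X$, has $\zeta_k(A\otimes1_s)=1$, and $\|A\otimes1_s\|=\|A\|\le C'$.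

**Step 3. Define place $1$ so that (a) holds.** Let
$$P'=\operatorname{span}\{A_d\cdots A_2:A_k\in L_k'\}\subseteq\operatorname{Hom}(V_1',V_d'),\qquad\varphi=\Phi'|_{P'} .$$
Then $\varphi\neq0$: by (b) with $X=\{0\}$ there are $A_k\in L_k'$ with $\zeta_k'(A_k)=1$, and by (a) $\Phi'(A_d\cdots A_2)=1$. For $p\in P'$ and $T\in\operatorname{Hom}(V_0,V_1)$ the operator $(p\otimes1_s)T$ maps $V_0$ to $V_d=V_0$, so its trace makes sense. Define
$$L_1=\{T\in\operatorname{Hom}(V_0,V_1):\ \operatorname{tr}((p\otimes1_s)T)=0\ \text{for all}\ p\in\ker\varphi\}.$$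
For $T\in L_1$ the functional $p\mapsto\operatorname{tr}((p\otimes1_s)T)$ on $P'$ vanishes on $\ker\varphi$. Since $\varphi\ne0$, it equals $\zeta_1(T)\varphi$ for a unique scalar $\zeta_1(T)$, and uniqueness makes $\zeta_1$ linear on $L_1$. Let $\Phi=\operatorname{tr}$ on $\operatorname{Hom}(V_0,V_d)=\operatorname{End}(V_d)$. For $A_k\in L'_k$ $(k\ge2)$ and $T\in L_1$, put $p=A_d\cdots A_2$. Then
$$\Phi\big((A_d\otimes1_s)\cdots(A_2\otimes1_s)T\big)=\operatorname{tr}((p\otimes1_s)T)=\zeta_1(T)\Phi'(p)=\zeta_1(T)\prod_{k\ge2}\zeta_k'(A_k),$$
which is (a).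

**Step 4. The part of $p\otimes1_s$ outside $X$ is large.** We start on (b) for $k=1$. Let $X\subseteq V_0$ with $\dim X\le r$, let $P_X$ be the orthogonal projection onto $X$, and for $p\in P'$ put
$$\theta(p)=(1-P_X)(p\otimes1_s)\in\operatorname{Hom}(V_1,V_0).$$
The purpose of this step is a lower bound for $\theta$ that does not depend on $X$. We have
$$\|\theta(p)\|_2^2=\operatorname{tr}\big((1-P_X)(pp^*\otimes1_s)\big)=\|p\otimes1_s\|_2^2-\operatorname{tr}\big(P_X(pp^*\otimes1_s)\big).$$
The first term equals $s\|p\|_2^2$. In the second, $0\le pp^*\otimes1_s\le\|p\|^2$ and $\operatorname{tr}P_X\le r$, so the trace is at most $r\|p\|^2\le r\|p\|_2^2$. Hence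
$$\|\theta(p)\|_2^2\ \ge\ (s-r)\|p\|_2^2=\|p\|_2^2. \tag{3}$$

**Step 5. Produce the operator that kills $X$.** By (3), $\theta$ is injective, and $\varphi\circ\theta^{-1}$ is a linear functional on $\theta(P')$ whose norm with respect to $\|\cdot\|_2$ is at most $\|\varphi\|$, the norm of $\varphi$ relative to $\|\cdot\|_2$ on $P'$. The norm $\|\cdot\|_2$ comes from the inner product $\operatorname{tr}(FG^*)$, so the Riesz theorem gives $G\in\theta(P')$ with
$$\|G\|_2\le\|\varphi\|,\qquad\varphi(p)=\operatorname{tr}(\theta(p)G^*)\quad(p\in P').$$
Put $T=G^*:V_0\to V_1$. Since $\operatorname{ran}G\subseteq X^\perp$, we have $\langle Tx,y\rangle=\langle x,Gy\rangle=0$ for $x\in X$, $y\in V_1$. So $T|_X=0$, that is, $T=T(1-P_X)$. Therefore, for $p\in P'$,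
$$\operatorname{tr}((p\otimes1_s)T)=\operatorname{tr}((p\otimes1_s)T(1-P_X))=\operatorname{tr}\big((1-P_X)(p\otimes1_s)T\big)=\operatorname{tr}(\theta(p)G^*)=\varphi(p).$$
The right side vanishes on $\ker\varphi$, so $T\in L_1$, and $\zeta_1(T)=1$. Finally $\|T\|\le\|T\|_2=\|G\|_2\le\|\varphi\|$, and $\|\varphi\|$ does not depend on $X$. So (b) holds for all $k$ with $C=\max(C',\|\varphi\|)$. $\square$

## Representations of the formal series algebra built from systems

We now build $\pi_n$ so that the $n$-th block reads the coefficient of a word $w_n$ and can be made to kill any $n$ vectors.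

**Step 1. Choose the words.** We need a sequence $(w_n)_{n\ge1}$ of nonempty words in which every nonempty word occurs and such that $w_n$ uses only letters among $t_1,\dots,t_n$. Let $u_1,u_2,\dots$ enumerate the nonempty words, and let $\kappa:\mathbb N\to\mathbb N$ take every value infinitely often. Put $w_n=u_{\kappa(n)}$ if this word uses only $t_1,\dots,t_n$, and $w_n=t_1$ otherwise. A word $u_k$ using only $t_1,\dots,t_m$ occurs, because $\kappa(n)=k$ for some $n\ge m$.

**Step 2. Choose systems and constants.** The purpose is to fix in advance how large the coefficients of the auxiliary letters can become. Let $d_n=|w_n|$ and fix an $(d_n,n)$-system $(V^n_k,L^n_k,\zeta^n_k,\Phi^n)$ with constant $C_n$, by Lemma 5. Fix $Z^n_k\in L^n_k$ with $\zeta^n_k(Z^n_k)=1$ and a basis $(Y^n_{k,m})_m$ of $\ker\zeta^n_k$ (possibly empty). Together they form a basis of $L^n_k$. Coordinates in a finite-dimensional space are bounded by a multiple of the norm, so there is $\beta_n\ge1$ such that for all $k$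
$$A=Z^n_k+\sum_mb_mY^n_{k,m},\quad\|A\|\le C_n\quad\Longrightarrow\quad|b_m|\le\beta_n\ \text{for all}\ m. \tag{4}$$
Put
$$\Gamma_0=1,\qquad\Gamma_n=\beta_1\cdots\beta_n,\qquad\varepsilon_n=\frac1{C_n\Gamma_{n-1}} .$$
Here $C_n>0$, since the operators in (b) satisfy $\zeta_k(A)=1$ and so are nonzero.

**Step 3. Distribute the letters.** At each stage the auxiliary operators get letters that have not been used before, so that their coefficients can still be chosen freely. Let $\ell_0=1$ and
$$\ell_n=\ell_{n-1}+\#\{(k,m)\}+1,$$
where $(k,m)$ runs over the indices of the $Y^n_{k,m}$. Call $t_1,\dots,t_{\ell_{n-1}}$ *old at stage $n$*. The letters $t_j$ with $\ell_{n-1}<j<\ell_n$ are *new at stage $n$*; their number is $\#\{(k,m)\}$, and we put them in bijection with the pairs $(k,m)$. The letter $t_{\ell_n}$ is the *dummy* of stage $n$; it will be invisible to blocks $1,\dots,n$. Since $\ell_{n-1}\ge n$, all letters of $w_n$ are old at stage $n$.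

**Step 4. Define $\pi_n$.** Let $H_n=\bigoplus_{k=0}^{d_n}V^n_k$ (orthogonal sum), and regard maps $V^n_{k-1}\to V^n_k$ as operators on $H_n$ that are zero on the other summands. Write $w_n=t_{i_d}\cdots t_{i_1}$ with $d=d_n$; the rightmost letter acts first. Set
$$\pi_n(t_j)=\begin{cases}\varepsilon_n\sum_{k:\,i_k=j}Z^n_k,&j\le\ell_{n-1},\\ \varepsilon_nY^n_{k,m},&t_j\text{ the new letter for }(k,m),\\ 0,&j\ge\ell_n.\end{cases}$$
Define $\pi_n(w)$ on words as the product, with $\pi_n(\emptyset)=1$. Every $\pi_n(t_j)$ maps $V^n_{k-1}$ into $V^n_k$ and $V^n_{d}$ to $0$. Hence $\pi_n(w)=0$ unless $w$ lies in the finite set $F_n$ of words of length $\le d_n$ in the letters $t_1,\dots,t_{\ell_n}$. So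
$$\pi_n(f)=\sum_{w\in F_n}a_w(f)\,\pi_n(w)$$
is defined for every formal series, without any convergence question. It is a unital homomorphism $R\to B(H_n)$. Indeed, in $\pi_n(f)\pi_n(g)=\sum_{u,v\in F_n}a_u(f)a_v(g)\pi_n(uv)$ the terms with $uv\notin F_n$ vanish. Every factorization $w=uv$ of a word $w\in F_n$ has $u,v\in F_n$, so the remaining terms add up to $\sum_{w\in F_n}a_w(fg)\pi_n(w)$.

**Lemma 6.** For $S\in B(H_n)$ let $c_n(S)=\varepsilon_n^{-d_n}\,\Phi^n\big(P_{V^n_{d_n}}S|_{V^n_0}\big)$. Then $c_n(\pi_n(f))=a_{w_n}(f)$ for all $f\in R$. Also $P_{V^n_0}\pi_n(f)|_{V^n_0}=a_\emptyset(f)\cdot1$.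

*Proof.* Every letter raises the index of the summand by one. So a word $w$ maps $V_0^n$ into $V^n_{|w|}$ (or to $0$ if $|w|>d_n$). This gives the second statement, and it shows that only words of length $d=d_n$ contribute to the first. Let $w=s_d\cdots s_1$ with letters $s_k$. The letter $s_k$ acts on $V^n_{k-1}$, so $\pi_n(w)|_{V^n_0}=\varepsilon_n^dD_d\cdots D_1$, where $D_k:V^n_{k-1}\to V^n_k$ equals

* $Z^n_k$ if $s_k=t_{i_k}$;
* $Y^n_{k,m}$ if $s_k$ is the new letter for $(k,m)$ with this same $k$;
* $0$ otherwise.

The first two cases do not overlap, because $t_{i_k}$ is old. In each case $D_k\in L^n_k$, with $\zeta^n_k(D_k)=1$ in the first case and $0$ in the other two. By (a), $\Phi^n(D_d\cdots D_1)=\prod_k\zeta^n_k(D_k)$. This is $1$ if $s_k=t_{i_k}$ for all $k$, that is, if $w=w_n$, and $0$ otherwise. Summing over $w$ with coefficients $a_w(f)$ gives $c_n(\pi_n(f))=a_{w_n}(f)$. $\square$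

## Domain property and weak closedness of the algebra

Let $H=\bigoplus_nH_n$, which is separable, and define $\mathcal A$ by (2). Since the $\pi_n$ are unital homomorphisms, $\mathcal A$ is an algebra containing $I=\pi(1)$, and each $H_n$ is finite dimensional and reducing for $\mathcal A$.

**Step 1. $\mathcal A$ is an integral domain.** We use that coefficients can be read. If $\pi_n(f)=0$ for all $n$, then Lemma 6 gives $a_\emptyset(f)=0$ and $a_{w_n}(f)=0$ for all $n$. Every nonempty word is some $w_n$, so $f=0$. Hence $\pi(f)\mapsto f$ is a well-defined injective homomorphism from $\mathcal A$ into $R$, and $R$ is a domain by Lemma 2.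

**Step 2. An operator in the closure agrees with $\mathcal A$ on finitely many blocks.** Let $T$ be in the WOT-closure of $\mathcal A$. The projections onto the $H_n$ commute with $\mathcal A$, hence with $T$. So $T=\bigoplus_nT_n$ with $\|T_n\|\le\|T\|$. For each $N$, restriction to $H_1\oplus\dots\oplus H_N$ is WOT-continuous. It maps $\mathcal A$ into the linear subspace $\{\bigoplus_{n\le N}\pi_n(g):g\in R\}$ of the finite-dimensional space $B(H_1\oplus\dots\oplus H_N)$. That subspace is closed, so it contains the restriction of $T$:
$$\text{for every } N \text{ there is } g\in R \text{ with } \pi_n(g)=T_n \text{ for all } n\le N. \tag{5}$$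

**Step 3. $\mathcal A$ is WOT-closed.** The series $g$ in (5) may change with $N$. The purpose is to find one series $f$ for all blocks, and reading coefficients tells us what it must be. For each nonempty word $w$ choose $n(w)$ with $w_{n(w)}=w$ and put $a_w(f)=c_{n(w)}(T_{n(w)})$. Let $a_\emptyset(f)$ be the scalar with $P_{V^1_0}T_1|_{V^1_0}=a_\emptyset(f)1$; it exists by (5) and Lemma 6. Since $R$ contains all formal series, this defines $f\in R$.

Fix $n$. Let $N$ be the maximum of $n$ and all $n(w)$ with $\emptyset\neq w\in F_n$; this is finite because $F_n$ is. Take $g$ from (5) for this $N$. For $\emptyset\ne w\in F_n$ we have $n(w)\le N$, so Lemma 6 gives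
$$a_w(g)=c_{n(w)}(\pi_{n(w)}(g))=c_{n(w)}(T_{n(w)})=a_w(f).$$
Likewise $a_\emptyset(g)=a_\emptyset(f)$, since $\pi_1(g)=T_1$. As $\pi_n$ depends only on the coefficients of words in $F_n$, we get $\pi_n(f)=\pi_n(g)=T_n$. Since $n$ was arbitrary, $\sup_n\|\pi_n(f)\|\le\|T\|$ and $T=\pi(f)\in\mathcal A$.

## A linear series killing finitely many vectors

Let $x^{(1)},\dots,x^{(r)}\in H$, and let $x^{(i)}_{n,k}\in V^n_k$ be their components. We construct a nonzero series of the form
$$f=\sum_j\alpha_jt_j$$
with $\pi(f)$ bounded and $\pi(f)x^{(i)}=0$ for all $i$. The coefficients are chosen stage by stage. At stage $n$ those of the old letters are fixed, and those of the new letters are used to make block $n$ kill the vectors. The system in block $n$ can kill $n$ vectors at each place, so this works for $n\ge r$. The blocks $n<r$ are dealt with by starting at a dummy letter.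

**Step 1. The start.** Put $\alpha_j=0$ for $j<\ell_{r-1}$ and $\alpha_{\ell_{r-1}}=1$. Thus $f\neq0$ whatever follows. Moreover, $|\alpha_j|\le1\le\Gamma_{r-1}$ for $j\le\ell_{r-1}$.

**Step 2. Stage $n\ge r$.** Suppose $\alpha_j$ is defined for $j\le\ell_{n-1}$ with $|\alpha_j|\le\Gamma_{n-1}$; for $n=r$ this is Step 1. The purpose is to choose the coefficients up to $\ell_n$. For $k=1,\dots,d_n$ the space $X_k=\operatorname{span}\{x^{(i)}_{n,k-1}:1\le i\le r\}\subseteq V^n_{k-1}$ has dimension at most $r\le n$. By (b) there is $A_k\in L^n_k$ with $\zeta^n_k(A_k)=1$, $A_k|_{X_k}=0$ and $\|A_k\|\le C_n$. Since $A_k-Z^n_k\in\ker\zeta^n_k$, and by (4),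
$$A_k=Z^n_k+\sum_mb_{k,m}Y^n_{k,m},\qquad|b_{k,m}|\le\beta_n .$$
Write $w_n=t_{i_{d_n}}\cdots t_{i_1}$; its letters are old, so the $\alpha_{i_k}$ are defined. For the new letter $t_j$ corresponding to $(k,m)$ put $\alpha_j=\alpha_{i_k}b_{k,m}$, and for the dummy put $\alpha_{\ell_n}=0$. Then $|\alpha_j|\le\Gamma_{n-1}\beta_n=\Gamma_n$ for all $j\le\ell_n$, and the induction continues.

**Step 3. Blocks $n\ge r$ kill the vectors and stay bounded.** By the definition of $\pi_n$ and by Step 2,
$$\pi_n(f)=\varepsilon_n\sum_{j\le\ell_{n-1}}\alpha_j\sum_{k:\,i_k=j}Z^n_k+\varepsilon_n\sum_{k,m}\alpha_{i_k}b_{k,m}Y^n_{k,m}=\varepsilon_n\sum_{k=1}^{d_n}\alpha_{i_k}A_k .$$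
Let $x^{(i)}_n$ be the component of $x^{(i)}$ in $H_n$. Then
$$\pi_n(f)x^{(i)}_n=\varepsilon_n\sum_k\alpha_{i_k}A_kx^{(i)}_{n,k-1}=0\qquad(i\le r).$$
The $A_k$ have mutually orthogonal domains $V^n_{k-1}$ and mutually orthogonal targets $V^n_k$, so the norm of the sum is the largest norm of a term:
$$\|\pi_n(f)\|=\varepsilon_n\max_k|\alpha_{i_k}|\,\|A_k\|\le\varepsilon_n\Gamma_{n-1}C_n=1 .$$

**Step 4. Blocks $n\le r-1$ do not see $f$.** Here $\pi_n(t_j)=0$ for $j\ge\ell_n$, while $\alpha_j=0$ for $j<\ell_n$ because $\ell_n\le\ell_{r-1}$. So $\pi_n(f)=0$.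

**Step 5. Conclusion.** By Steps 3 and 4, $A=\pi(f)$ belongs to $\mathcal A$, $\|A\|\le1$, and $Ax^{(i)}=0$ for $i=1,\dots,r$. Since $f\neq0$ and $\pi$ is injective, $A\neq0$. Together with the previous section this proves Theorem 4. $\square$

Compare this with Theorem 3. As noted after Theorem 4, $\mathcal A$ has closed invariant subspaces $N_n=\bigoplus_{m\ne n}H_m$ of finite codimension with $\bigcap_nN_n=\{0\}$, and as a domain it has no nonzero element of square zero. So Theorem 3 fails without commutativity, even for WOT-closed unital integral domains and even with "separating vector" weakened to "finite separating set".
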